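# Thin real zero sets, quaternionic line bundles, and sums of three squares on $\mathbb R^3$

## The guess that a thin zero set forbids a real ideal

Write $\mathcal O(\mathbb R^3)$ for the ring of real analytic functions on $\mathbb R^3$ and $\mathcal Z(f)=\{x\in\mathbb R^3: f(x)=0\}$. The ring is an integral domain, and a function without zeros is a unit. The dimension of a real analytic set is the largest $k$ such that the set contains a nonempty real analytic submanifold of dimension $k$.

**Definition (real ideal).** An ideal $\mathfrak a\subset\mathcal O(\mathbb R^3)$ is *real* if $f_1^2+\dots+f_k^2\in\mathfrak a$ implies $f_i\in\mathfrak a$ for every $i$.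

For example, the ideal generated by the coordinate $z$ is real: if $\sum f_i^2$ is divisible by $z$, then each $f_i$ vanishes on the plane $z=0$ and so is divisible by $z$. The ideal generated by $x^2+y^2$ is not real: it contains $x^2+y^2$ but it does not contain $x$, because $x/(x^2+y^2)$ is unbounded near the origin.

The two examples differ in the size of the real zero set, which is a plane in the first and a line in the second. Our question is whether a single function with a zero set that is too small can ever generate a real ideal. It is posed for the following class of functions.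

**Definition (special irreducible function).** A function $f\in\mathcal O(\mathbb R^3)$ is *special irreducible* if

1. (i) $f\,\mathcal O(\mathbb R^3)$ is prime;
2. (ii) $\mathcal Z(f)$ has dimension $1$;
3. (iii) its holomorphic extension is irreducible, that is, $f\,\mathcal O(\mathbb R^3)\otimes_{\mathbb R}\mathbb C$ is prime in $\mathcal O(\mathbb R^3)\otimes_{\mathbb R}\mathbb C$, the ring of complex-valued real analytic functions on $\mathbb R^3$ (equivalently, of germs along $\mathbb R^3$ of holomorphic functions on conjugation-invariant neighborhoods of $\mathbb R^3$ in $\mathbb C^3$).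

The paper "The Nullstellensatz for real coherent analytic surfaces" (https://ems.press/content/serial-article-files/4696) conjectures that the ideal generated by a special irreducible function is never real, and states this as open. The first guess is surely that the conjecture is right: a real ideal ought to remember its real zeros, and a curve in space ought to need two equations. Let us test this on three functions.

**Example A: $f=x^2+y^2$.** The zero set is the $z$-axis. The ideal is prime in $\mathcal O(\mathbb R^3)$. Indeed, let $f\mid gh$ with $g,h$ real. Restricted to the complex surface $x=-iy$, with coordinates $(y,z)$ near $\{y=0,\ z\in\mathbb R\}$, the product $gh$ vanishes, so $g$ or $h$ does, say $g$. As $g$ is real, it also vanishes on $x=iy$. So both $x+iy$ and $x-iy$ divide $g$, and $f\mid g$. Condition (iii) fails, since $f=(x+iy)(x-iy)$. We saw that the ideal is not real, and two squares suffice to show it.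

**Example B: $f=x^2+y^2+z^2$.** The zero set is the origin, of dimension $0$. The germ of $f$ at $0$ is irreducible over $\mathbb C$, because $-(y^2+z^2)=-(y+iz)(y-iz)$ is not a square in $\mathbb C\{y,z\}$. Elsewhere on $\mathbb R^3$ the function is a unit. So $f$ generates a prime ideal, even over $\mathbb C$. Three squares add up to $f$, and $z\notin f\mathcal O(\mathbb R^3)$.

**Example C: $f=x^2+y^2(y^2+z^2)=x^2+(y^2)^2+(yz)^2$.** The real zero set is the $z$-axis, of dimension $1$. We check that $f$ is special irreducible. Let $f$ divide $gh$ in the ring of complex-valued analytic functions. At the origin, $f$ is a Weierstrass polynomial in $x$, irreducible because $-y^2(y^2+z^2)$ is not a square in $\mathbb C\{y,z\}$. So $f$ divides $g$ or $h$ at the origin, say $g$. Now move along the half-axis $z>0$. There $\omega=\sqrt{y^2+z^2}$, with $\omega(0,z)=z$, is holomorphic near $\{y=0,\,z>0\}$ in $\mathbb C^2$, and $f=(x-iy\omega)(x+iy\omega)$. The functions $(y,z)\mapsto g(\pm iy\omega,y,z)$ are holomorphic on a connected neighborhood of the half-axis and vanish near its points with small $z$, hence vanish identically. So both factors, which are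 non-associate primes at each point of the half-axis, divide $g$ there, and $f\mid g$. The same works for $z<0$, and off the $z$-axis $f$ is a unit. Local quotients are unique and glue, so $f\mid g$ globally, which proves (iii). If $g,h$ are real, the quotient is real, which proves (i). Again $f$ is itself a sum of three squares and $x\notin f\mathcal O(\mathbb R^3)$: on the $x$-axis $x/f=1/x$. So the ideal is not real.

In each example a sum of squares was visible in the formula for $f$. In general, all that the size of $\mathcal Z(f)$ tells us directly is that $f$ does not change sign, and a sign condition gives no identity. The guess is nevertheless correct, and three squares always suffice.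

**Theorem 1.** Let $f\in\mathcal O(\mathbb R^3)$ generate a prime ideal, and let $\dim\mathcal Z(f)\le1$. Then there are $A,C_1,C_2\in\mathcal O(\mathbb R^3)$ with
$$A\notin f\,\mathcal O(\mathbb R^3),\qquad A^2+C_1^2+C_2^2\in f\,\mathcal O(\mathbb R^3).$$
Hence $f\,\mathcal O(\mathbb R^3)$ is not real. In particular the conjecture holds: the ideal generated by a special irreducible function is never real.

Condition (iii) is not needed here. It matters only for the count of squares. Recall that the *level* of a field is the least $n$ such that $-1$ is a sum of $n$ squares in it. For instance $\mathbb C$ has level $1$, and $\mathbb Q(\sqrt{-2})$ has level $2$, since $-1=1^2+(\sqrt{-2})^2$ and $-1$ is not a square there.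

**Theorem 2.** Let $f\in\mathcal O(\mathbb R^3)$ generate a nonzero prime ideal.

(a) If (iii) holds, then $u^2+v^2\in f\mathcal O(\mathbb R^3)$ implies $u,v\in f\mathcal O(\mathbb R^3)$. So for special irreducible $f$ the number of squares in Theorem 1 is optimal, and the fraction field of $\mathcal O(\mathbb R^3)/(f)$ has level exactly $2$.

(b) $f\mathcal O(\mathbb R^3)$ is real $\iff\dim\mathcal Z(f)=2\iff f$ changes sign.

Here "$f$ changes sign" means that $f$ takes both a positive and a negative value.

## The equation $\varphi\varphi^c=-1$ and its failure on the cone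

Let $c(z)=\bar z$ on $\mathbb C^3$. For $g$ holomorphic on an open $V$ put $g^c(z)=\overline{g(\bar z)}$, which is holomorphic on $c(V)$. On a $c$-invariant set we call $g$ *real* if $g^c=g$. For example, $(x+iy)^c=x-iy$, and $x^2+y^2$ is real. If $C=C_1+iC_2$ with $C_1,C_2$ real, then
$$CC^c=C_1^2+C_2^2. \tag{1}$$

**Two squares.** The first idea is to imitate Example A: look for $u^2+v^2=(u+iv)(u-iv)$ divisible by $f$. This stops at once when (iii) holds. The prime $f$ then divides $u+iv$ or $u-iv$, so one of them is $f\cdot(p+iq)$ with $p,q\in\mathcal O(\mathbb R^3)$. Comparing real and imaginary parts, $f\mid u$ and $f\mid v$. This already proves the first sentence of Theorem 2(a). At least three squares are needed.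

**Three squares as a norm equation.** Let $X$ be the complex surface $\{f=0\}$ near $\mathbb R^3$. By (1), $A^2+C_1^2+C_2^2$ vanishes on $X$ exactly when, formally, $\varphi=C/A$ satisfies
$$\varphi\,\varphi^c=-1\quad\text{on }X. \tag{2}$$
The next idea is to solve (2) by a holomorphic function on $X$. This cannot work: $X$ contains real points, and at a real point $\varphi\varphi^c=|\varphi|^2\ge0$. So poles, or a different space, are needed at the real points.

**Removing the real points.** In Example C put $w=x/y$. Then $w^2+y^2+z^2=0$, and
$$\nu:X'=\{w^2+y^2+z^2=0\}\to X,\qquad (w,y,z)\mapsto(wy,y,z)$$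
is the normalization: $X'$ is normal (a hypersurface with an isolated singularity), $w$ is integral since $w^2=-(y^2+z^2)$, and $w=x/y$ inverts the map where $y\ne0$. Conjugation lifts to $(w,y,z)\mapsto(\bar w,\bar y,\bar z)$. Over the real point $(0,0,z_0)$ with $z_0\ne0$ lie the two points with $w=\pm iz_0$, and these are interchanged. Only the vertex of the cone is still fixed. Resolving the cone replaces the vertex by the conic $E=\{w^2+y^2+z^2=0\}\subset\mathbb P^2$, which has no real points. So on the resolution $Y$ conjugation lifts to an involution $\sigma$ with *no fixed points*. We shall see that this is exactly what $\dim\mathcal Z(f)\le1$ gives in general.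

For a function $\theta$ on a $\sigma$-invariant open set write $\theta^\sigma=\overline{\theta\circ\sigma}$. Near a pair $\{y,\sigma y\}$ of distinct points, the equation
$$\theta\,\theta^\sigma=-1 \tag{3}$$
is trivial to solve: put $\theta=1$ near $y$ and $\theta=-1$ near $\sigma y$.

**Where gluing stops.** Can one find a global nowhere zero holomorphic $\theta$ on $Y$ with (3)? For the cone the answer is no. On the compact connected curve $E$ such a $\theta$ would be a constant $\lambda$. As $\sigma(E)=E$, also $\theta^\sigma=\bar\lambda$ on $E$, so $|\lambda|^2=-1$.

**The way past.** Two local solutions of (3) differ by a factor $n$ with $nn^\sigma=1$, and locally any such $n$ is of the form $\ell^\sigma/\ell$. Suppose that the $\ell$'s can be chosen to form a cocycle. They define a line bundle $L$, and the local solutions $\theta_\alpha$ glue, not to a function, but to a conjugate-linear map $\tau$ on sections of $L$ lying over $\sigma$, with $\tau^2=-1$. Given a section $s$, the meromorphic function $\varphi=-\tau s/s$ satisfies $\varphi^\sigma=-\tau^2s/\tau s=s/\tau s$, so $\varphi\varphi^\sigma=-1$. Poles are harmless, as we only need a fraction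 $C/A$.

**Definition (quaternionic structure).** A conjugate-linear map $\tau$ with $\tau^2=-1$ is called a *quaternionic* structure.

On $\mathbb C^2$ an example is $\tau(a,b)=(-\bar b,\bar a)$. On a one-dimensional space there is none: $\tau v=\lambda v$ gives $\tau^2v=|\lambda|^2v$. So over a fixed point of $\sigma$ no line bundle could carry such a $\tau$, and the freeness of $\sigma$ is essential.

**The cone by hand.** For $X=\{x^2+y^2+z^2=0\}$ consider $\pi:\mathbb C^2\to X$ given by
$$x+iy=\xi^2,\qquad x-iy=-\eta^2,\qquad z=\xi\eta .$$
It is onto, its fibers are $\{\pm(\xi,\eta)\}$, and it is an unramified double covering off the vertex. Let $\mathcal L(V)$ be the odd holomorphic functions on $\pi^{-1}(V)$; off the vertex this is an invertible $\mathcal O_X$-module. Put $j(\xi,\eta)=(i\bar\eta,-i\bar\xi)$. Then $\pi j=c\pi$: the point $j(\xi,\eta)$ has $x+iy$ equal to $-\bar\eta^2=\overline{x-iy}$, it has $x-iy$ equal to $\bar\xi^2=\overline{x+iy}$, and it has $z$ equal to $\bar\xi\bar\eta$. Also $j^2=-1$. So $\tau(m)=\overline{m\circ j}$ satisfies $\tau^2m=m\circ j^2=-m$ on odd functions. Take $s=\xi$; then $\tau s=-i\eta$. With $A=z$ we get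 $A\,\tau s=-i\xi\eta^2=-Cs$ for $C=i\eta^2=-i(x-iy)=-y-ix$. Then
$$A^2+CC^c=z^2+(-y-ix)(-y+ix)=z^2+y^2+x^2,$$
and the three squares reappear. In Example C, the same identity $w^2+y^2+z^2=0$ on the normalization, multiplied by $y^2$, gives $x^2+y^4+y^2z^2$.

What remains is to produce $(L,\tau)$ for every $f$ as in Theorem 1.

## Stein neighborhoods of $\mathbb R^3$ and the complex surface of a prime function

Let $\mathcal O_\Omega$ be the sheaf of holomorphic functions on $\Omega\subset\mathbb C^3$. On $\mathbb R^3$ let $\mathcal O_{\mathbb C}=\mathcal O_{\mathbb C^3}|_{\mathbb R^3}$ and let $\mathcal O_{\mathbb R}$ be its subsheaf of real germs. Then $\mathcal O(\mathbb R^3)=H^0(\mathbb R^3,\mathcal O_{\mathbb R})$ and $\mathcal O_{\mathbb C}=\mathcal O_{\mathbb R}\oplus i\mathcal O_{\mathbb R}$. We use these textbook facts.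

**(F1)** (Cartan, Grauert) $\mathbb R^3$ has a fundamental system of Stein open neighborhoods in $\mathbb C^3$. If $\Omega_0$ is one, then $\Omega_0\cap c(\Omega_0)$ is Stein and $c$-invariant, and so is its connected component containing $\mathbb R^3$. So the connected $c$-invariant Stein neighborhoods of $\mathbb R^3$ form a fundamental system; we call them *admissible*. An example is the tube $\{|\mathrm{Im}\,z_j|<\varepsilon,\ j=1,2,3\}$, which is convex. On Stein manifolds Theorem A (a coherent sheaf is generated at each point by its global sections) and Theorem B (its higher cohomology vanishes) hold. A function in $\mathcal O(\mathbb R^3)$ extends to a real holomorphic function on some admissible $\Omega$.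

**(F2)** Normalization of reduced complex spaces is functorial under isomorphisms. Normal surfaces have a closed discrete singular set and a minimal resolution, unique up to unique isomorphism.

**(F3)** (Grauert) For a proper holomorphic map $\rho$ and a coherent sheaf $\mathcal F$, the sheaves $R^q\rho_*\mathcal F$ are coherent, and they vanish for $q$ larger than the maximal complex fiber dimension.

**(F4)** (Godement) If $S$ is a closed subset of a metrizable space $M$ and $\mathcal F$ is a sheaf of abelian groups on $M$, then $H^q(S,\mathcal F|_S)=\varinjlim_{W\supset S}H^q(W,\mathcal F)$ over open $W\supset S$. If $S$ is paracompact Hausdorff of covering dimension $\le d$, then $H^q(S,\cdot)=0$ for $q>d$.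

**(F5)** (Łojasiewicz) A real analytic subset of dimension $\le d$ of a second countable real analytic manifold is a countable union of locally closed analytic submanifolds of dimension $\le d$. So it is a countable union of compact sets, each homeomorphic to a compact subset of some $\mathbb R^k$ with $k\le d$, and these may be taken as small as we like. By the countable sum theorem of dimension theory (a countable union of closed subsets of covering dimension $\le d$ in a metrizable space, if it fills the space, has covering dimension $\le d$), its covering dimension is $\le d$.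

We also use that the ideal sheaf of an analytic set is coherent (Cartan), and that the ideal sheaf of a hypersurface in a complex manifold is locally principal.

**Lemma 3.** Let $\mathcal I$ be a locally principal ideal sheaf with nonzero stalks on a $c$-invariant neighborhood of $\mathbb R^3$, stable under $g\mapsto g^c$. Then there is $g\in\mathcal O(\mathbb R^3)$ generating $\mathcal I_x$ for all $x\in\mathbb R^3$.

*Proof.* First we find *real* local generators. Let $x\in\mathbb R^3$ and let $g_0$ generate $\mathcal I$ near $x$. Then $g_0^c$ also generates $\mathcal I$ near $x$, so $g_0^c=ug_0$ with a unit $u$. For $\lambda\in\mathbb C$ the germ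
$$\lambda g_0+\bar\lambda g_0^c=(\lambda+\bar\lambda u)g_0$$
is real, and it is a generator near $x$ if $\lambda+\bar\lambda u(x)\ne0$. If $u(x)\ne-1$ take $\lambda=1$. If $u(x)=-1$ take $\lambda=i$, which gives $i-i\cdot(-1)=2i$.

Now we glue. On overlaps in $\mathbb R^3$ the real generators differ by real units, so they define a class in $H^1(\mathbb R^3,\mathcal O_{\mathbb R}^*)$. If it vanishes, we may multiply the local generators by real units so that they agree. Now $u\mapsto(\text{sign of }u,\log|u|)$ gives $\mathcal O_{\mathbb R}^*\cong\mathbb Z/2\times\mathcal O_{\mathbb R}$. We have $H^1(\mathbb R^3,\mathbb Z/2)=0$. The group $H^1(\mathbb R^3,\mathcal O_{\mathbb R})$ is a direct summand of $H^1(\mathbb R^3,\mathcal O_{\mathbb C})$, which equals $\varinjlim_\Omega H^1(\Omega,\mathcal O_\Omega)=0$ over admissible $\Omega$, by (F4), (F1) and Theorem B. $\square$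

The next lemma shows that a prime $f$ is the exact equation of its complex surface near $\mathbb R^3$. Thus, later, "vanishes on $X$" will imply "divisible by $f$".

**Lemma 4.** Let $f$ generate a nonzero prime ideal of $\mathcal O(\mathbb R^3)$. Extend $f$ to an admissible $\Omega$ as a real function and put $X=\{f=0\}\subset\Omega$. Let $X_1$ be an irreducible component of $X$ meeting $\mathbb R^3$. Then, for every $x\in\mathbb R^3$, $f$ generates the stalk at $x$ of the ideal sheaf of $X_1\cup c(X_1)$. Consequently, after shrinking $\Omega$, $X=(X_1\cup c(X_1))\cap\Omega$ and $f$ generates the ideal sheaf of the reduced analytic set $X$.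

*Proof.* Since $f$ is real, $c(X)=X$. The ideal sheaf $\mathcal I$ of the hypersurface $X_1\cup c(X_1)$ is locally principal and stable under $g\mapsto g^c$. By Lemma 3 choose $g\in\mathcal O(\mathbb R^3)$ generating it along $\mathbb R^3$. As $f$ vanishes on $X_1\cup c(X_1)$, it is divisible by $g$ at every point of $\mathbb R^3$. The quotients are unique and real, so $f=gf'$ with $f'\in\mathcal O(\mathbb R^3)$. Since $f$ is prime, $f\mid f'$ or $f\mid g$. If $f'=fh$, then $f=gfh$ and $1=gh$, which is impossible since $g$ vanishes on $X_1\cap\mathbb R^3\ne\varnothing$. So $g=fk$ with $k\in\mathcal O(\mathbb R^3)$. Then $f=fkf'$, so $k$ is a unit, and $f$ generates $\mathcal I$ along $\mathbb R^3$.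

The map $\mathcal O_\Omega\to\mathcal I$, $b\mapsto bf$, has coherent cokernel with zero stalks on $\mathbb R^3$, so it is onto on a neighborhood of $\mathbb R^3$. On an admissible $\Omega$ inside that neighborhood, $f$ generates $\mathcal I$. In particular its zero set there is $X_1\cup c(X_1)$. $\square$

A component $X_1$ as in Lemma 4 always exists: a generator of a prime ideal is not a unit, so it has a real zero.

## A fixed-point-free involution on the resolution

The sheaf with $\tau^2=-1$ is the content of the following proposition. Its proof occupies this section and the next two.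

**Proposition 5.** Let $\Omega$ be admissible and let $X\subset\Omega$ be a reduced closed analytic subset of pure complex dimension $2$, with $c(X)=X$ and $\dim_{\mathbb R}(X\cap\mathbb R^3)\le1$. After replacing $\Omega$ by a smaller admissible neighborhood (and $X$ by $X\cap\Omega$), there are a coherent $\mathcal O_\Omega$-module $\mathcal L$, annihilated by the ideal sheaf of $X$, and additive maps $\tau:\mathcal L(V)\to\mathcal L(c(V))$ ($V\subset\Omega$ open), compatible with restrictions, such that

1. $\tau(gm)=g^c\,\tau(m)$ for $g\in\mathcal O_\Omega(V)$, $m\in\mathcal L(V)$, and $\tau^2=-1$;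
2. on $X\setminus\mathrm{Sing}\,X$, $\mathcal L$ is an invertible $\mathcal O_X$-module.

**Step 1: lift conjugation to a resolution.** The purpose is to replace $X$ by a manifold. Let $\nu:X'\to X$ be the normalization, $\mu:Y\to X'$ the minimal resolution, and $\rho=\nu\mu$, viewed as a proper holomorphic map $Y\to\Omega$. As $\rho$ is proper, $Y$ is a countable union of compact sets, so $Y$ is a second countable complex surface.

For a complex space $Z$ let $Z^{\mathrm{conj}}$ be the conjugate space: the same topological space, whose holomorphic functions are the complex conjugates of those of $Z$. For example, $z\mapsto\bar z$ is a biholomorphic map $\mathbb C\to\mathbb C^{\mathrm{conj}}$. Likewise $c:X\to X^{\mathrm{conj}}$ is biholomorphic. Now $(X')^{\mathrm{conj}}$ is the normalization of $X^{\mathrm{conj}}$, and $Y^{\mathrm{conj}}$ is the minimal resolution of $(X')^{\mathrm{conj}}$. By (F2), $c$ lifts to a biholomorphic map $Y\to Y^{\mathrm{conj}}$, that is, to an antiholomorphic map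
$$\sigma:Y\to Y,\qquad \rho\sigma=c\rho .$$

*$\sigma$ is an involution.* The map $\rho$ is an isomorphism over $X\setminus\mathrm{Sing}\,X$, so $\sigma^2$ is the identity on $\rho^{-1}(X\setminus\mathrm{Sing}\,X)$. This open set is dense in $Y$: its complement is the preimage under $\mu$ of the nowhere dense analytic set $\nu^{-1}(\mathrm{Sing}\,X)$, so it consists of curves and points. By continuity $\sigma^2=1$.

*Fibers.* Put $\Delta=\nu(\mathrm{Sing}\,X')$. Since $\mathrm{Sing}\,X'$ is closed and discrete and $\nu$ is finite, $\Delta$ is closed and discrete. The fibers of $\rho$ are compact of complex dimension $\le1$, and finite outside $\Delta$.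

**Step 2: $\sigma$ has no fixed point.** This is the decisive use of $\dim(X\cap\mathbb R^3)\le1$: a fixed point would produce a whole real surface inside $X\cap\mathbb R^3$. Suppose $\sigma(y)=y$. The differential $d\sigma_y$ is an antilinear involution of $T_yY\cong\mathbb C^2$. So there are coordinates $w=(w_1,w_2)$ centered at $y$, on a $\sigma$-invariant neighborhood, such that $d\sigma_y$ is complex conjugation in the linear coordinates $dw$. Put
$$\tilde w=\tfrac12\bigl(w+\overline{w\circ\sigma}\bigr).$$
This is holomorphic with $d\tilde w_y=\frac12(dw_y+dw_y)=dw_y$, so it is a coordinate system near $y$, and $\tilde w\circ\sigma=\overline{\tilde w}$. On a small $\sigma$-invariant neighborhood, where $\tilde w$ is injective, a point is fixed by $\sigma$ if and only if $\tilde w\in\mathbb R^2$.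

A holomorphic function near $0\in\mathbb C^2$ that vanishes on a nonempty open subset of $\mathbb R^2$ vanishes identically on a connected neighborhood. Hence the nowhere dense analytic set $\rho^{-1}(\mathrm{Sing}\,X)$ contains no nonempty open subset of $\mathrm{Fix}(\sigma)$ near $y$. So there is a nonempty open $N\subset\mathrm{Fix}(\sigma)$, a real surface, disjoint from $\rho^{-1}(\mathrm{Sing}\,X)$. On $N$ we have $\rho=\rho\sigma=c\rho$, so $\rho(N)\subset X\cap\mathbb R^3$. Off $\rho^{-1}(\mathrm{Sing}\,X)$ the map $\rho$ is biholomorphic onto the submanifold $X\setminus\mathrm{Sing}\,X$, so $\rho|_N$ is an injective real analytic immersion. After shrinking $N$, its image is a two-dimensional submanifold of $\mathbb R^3$ inside $X\cap\mathbb R^3$. This contradicts $\dim(X\cap\mathbb R^3)\le1$.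

## The preimage of $\mathbb R^3$ has dimension at most two

**Step 3: the set $T$ and its neighborhoods.** Gluing will be obstructed by a class in an $H^2$. It will be killed on a small closed set first and then near it. Here we prepare that set. By Step 2, $\sigma$ acts freely. Let
$$p:Y\to Q:=Y/\sigma$$
be the quotient. It is a two-sheeted covering of a second countable Hausdorff, hence metrizable, real $4$-manifold $Q$. Put $T=\rho^{-1}(\mathbb R^3)$ and $R=p(T)$. Then $T$ is a closed real analytic subset of $Y$. As $c$ fixes $\mathbb R^3$ pointwise, $\sigma(T)=T$. So $R$ is closed in $Q$ and $p^{-1}(R)=T$.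

*$\dim_{\mathbb R}T\le2$.* Otherwise $T$ contains a nonempty real analytic submanifold $M$ of dimension $\ge3$. The closed set $\rho^{-1}(\Delta)$ is a locally finite union of complex analytic sets of complex dimension $\le1$, hence of real dimension $\le2$. So $M\setminus\rho^{-1}(\Delta)$ is nonempty and open in $M$. On it, $\rho|_M$ is a real analytic map into $\mathbb R^3$ with finite fibers. Near a point of maximal rank the rank is constant, so the fibers are there submanifolds of dimension $\dim M-\text{rank}$. As they are finite, $\rho|_M$ is an immersion there. So $X\cap\mathbb R^3$ contains a submanifold of dimension $\ge3$, a contradiction.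

For the cone, $T$ is the exceptional conic $E$, of real dimension $2$, so the bound is attained.

*Covering dimension of $R$.* By (F5), $T$ is a countable union of compact sets of covering dimension $\le2$, which we take so small that $p$ is injective on each. Then $p$ maps each homeomorphically onto a compact subset of $R$, and these images cover $R$. By the countable sum theorem, $R$ has covering dimension $\le2$.

*Neighborhoods of $R$.* We claim that the sets $p\rho^{-1}(\Omega')$, with $\Omega'\subset\Omega$ admissible, form a fundamental system of neighborhoods of $R$. They are open and contain $R$. Let $W\supset R$ be open in $Q$. As $\rho$ is proper, it is a closed map, so $\rho(Y\setminus p^{-1}(W))$ is closed in $\Omega$; it misses $\mathbb R^3$ because $T\subset p^{-1}(W)$. Hence $\Omega\setminus\rho(Y\setminus p^{-1}(W))$ is an open neighborhood of $\mathbb R^3$. It contains an admissible $\Omega'$, and then $\rho^{-1}(\Omega')\subset p^{-1}(W)$, so $p\rho^{-1}(\Omega')\subset W$. Note also that $\rho^{-1}(\Omega')$ is $\sigma$-invariant, so it is the full preimage of $p\rho^{-1}(\Omega')$.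

## Local solutions of $\theta\theta^\sigma=-1$ glue in a line bundle

**Step 4: three exact sequences on $Q$.** The purpose is to write down the obstruction. On $Q$ let $\mathcal A=p_*\mathcal O_Y$, with the ring involution $g^\sigma=\overline{g\circ\sigma}$, and let $\mathcal S\subset\mathcal A$ be the subsheaf of invariants. If $V\subset Q$ is evenly covered, $p^{-1}(V)=U_1\sqcup\sigma U_1$, then
$$\mathcal A(V)\to\mathcal O(U_1)^2,\qquad g\mapsto(g|_{U_1},\,g^\sigma|_{U_1})$$
is a ring isomorphism. The involution becomes the swap of the two entries, and $\mathcal S(V)$ becomes the diagonal, isomorphic to $\mathcal O(U_1)$. Consider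
$$0\to\mathcal P\to\mathcal S\xrightarrow{\ \exp\ }\mathcal S^*\to1, \tag{4}$$
$$1\to\mathcal N\to\mathcal A^*\xrightarrow{\ \theta\mapsto\theta\theta^\sigma\ }\mathcal S^*\to1, \tag{5}$$
$$1\to\mathcal S^*\to\mathcal A^*\xrightarrow{\ \ell\mapsto\ell^\sigma/\ell\ }\mathcal N\to1, \tag{6}$$
where $\mathcal P$ and $\mathcal N$ are the kernels of $\exp$ and of $\theta\mapsto\theta\theta^\sigma$. We check exactness in the local picture. In (4), $\exp$ is onto because nonvanishing holomorphic functions have local logarithms. In (5), $(a,b)\mapsto(ab,ab)$, so $(g,1)\mapsto(g,g)$ shows surjectivity, and $\mathcal N$ consists of the pairs $(g,g^{-1})$. In (6), $(a,b)\mapsto(b/a,a/b)$; this lies in $\mathcal N$, the kernel is $\{a=b\}$, and $(1,g)\mapsto(g,g^{-1})$ shows surjectivity.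

**Step 5: $H^2(R,\mathcal S^*)=0$.** Let $\Omega'\subset\Omega$ be admissible. By (F3), $R^q\rho_*\mathcal O_Y$ is coherent, and zero for $q\ge2$. By Theorem B, $H^j(\Omega',R^q\rho_*\mathcal O_Y)=0$ for $j\ge1$. So in the Leray spectral sequence every term $E_2^{j,q}$ with $j+q=2$ vanishes, and $H^2(\rho^{-1}(\Omega'),\mathcal O_Y)=0$. As $p$ is a finite covering, $p_*$ is exact, so $H^2(p\rho^{-1}(\Omega'),\mathcal A)=0$. As a sheaf of real vector spaces, $\mathcal S$ is a direct summand of $\mathcal A$ via $g\mapsto\frac12(g+g^\sigma)$. So $H^2(p\rho^{-1}(\Omega'),\mathcal S)=0$.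

By (F4) and the neighborhoods in Step 3, $H^2(R,\mathcal S)=0$. Since $R$ has covering dimension $\le2$, $H^3(R,\mathcal P)=0$. Restricting (4) to $R$ gives the exact piece $H^2(R,\mathcal S)\to H^2(R,\mathcal S^*)\to H^3(R,\mathcal P)$, and therefore
$$H^2(R,\mathcal S^*)=0. \tag{7}$$

**Step 6: kill the obstruction near $R$.** Let $\kappa\in H^2(Q,\mathcal S^*)$ be the image of $-1\in H^0(Q,\mathcal S^*)$ under the connecting maps
$$H^0(Q,\mathcal S^*)\to H^1(Q,\mathcal N)\to H^2(Q,\mathcal S^*)$$
of (5) and (6). By (7), $\kappa|_R=0$, so by (F4) $\kappa$ vanishes on a neighborhood of $R$. By Step 3 this neighborhood contains some $p\rho^{-1}(\Omega')$. Connecting maps commute with restriction, and normalization and minimal resolution are local over $X$. So we may replace $\Omega$ by $\Omega'$, and $X,Y,Q$ accordingly, and assume $\kappa=0$ on $Q$. By exactness of the cohomology sequence of (6), the image of $-1$ in $H^1(Q,\mathcal N)$ comes from a class in $H^1(Q,\mathcal A^*)$ under $\ell\mapsto\ell^\sigma/\ell$.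

**Step 7: translate into cocycles.** By (5), on a suitable open cover $(V_\alpha)$ of $Q$ there are $\theta_\alpha\in\mathcal A^*(V_\alpha)$ with $\theta_\alpha\theta_\alpha^\sigma=-1$, and the image of $-1$ in $H^1(Q,\mathcal N)$ is represented by $\theta_\beta/\theta_\alpha$. By Step 6, after refining the cover, there are a cocycle $\ell_{\alpha\beta}\in\mathcal A^*(V_\alpha\cap V_\beta)$ and $n_\alpha\in\mathcal N(V_\alpha)$ with
$$\theta_\beta/\theta_\alpha=(\ell_{\alpha\beta}^\sigma/\ell_{\alpha\beta})\,n_\beta/n_\alpha .$$
Replace $\theta_\alpha$ by $\theta_\alpha/n_\alpha$. As $n_\alpha n_\alpha^\sigma=1$, the norm is still $-1$, and now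
$$\theta_\alpha\theta_\alpha^\sigma=-1,\qquad \theta_\beta/\theta_\alpha=\ell_{\alpha\beta}^\sigma/\ell_{\alpha\beta}. \tag{8}$$

**Step 8: the line bundle and $\tau$.** Let $L$ be the holomorphic line bundle on $Y$ whose sections over an open $W\subset Y$ are the families $m_\alpha\in\mathcal O_Y(W\cap p^{-1}(V_\alpha))$ with $m_\beta=\ell_{\alpha\beta}m_\alpha$. For $m\in L(W)$ put
$$\tau(m)_\alpha=\theta_\alpha^{-1}m_\alpha^\sigma,\qquad m_\alpha^\sigma=\overline{m_\alpha\circ\sigma}\ \text{ on }\ \sigma(W)\cap p^{-1}(V_\alpha).$$
This is a section of $L$ over $\sigma(W)$: by (8), $\theta_\beta^{-1}\ell_{\alpha\beta}^\sigma=\ell_{\alpha\beta}\theta_\alpha^{-1}$, hence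
$$\theta_\beta^{-1}m_\beta^\sigma=\theta_\beta^{-1}\ell_{\alpha\beta}^\sigma m_\alpha^\sigma=\ell_{\alpha\beta}\,\theta_\alpha^{-1}m_\alpha^\sigma .$$
Clearly $\tau(gm)=g^\sigma\tau(m)$ for $g\in\mathcal O_Y(W)$. Finally,
$$\tau^2(m)_\alpha=\theta_\alpha^{-1}\bigl(\theta_\alpha^{-1}m_\alpha^\sigma\bigr)^\sigma=\theta_\alpha^{-1}(\theta_\alpha^\sigma)^{-1}m_\alpha=-m_\alpha .$$

**Step 9: push down to $\Omega$.** Put $\mathcal L=\rho_*L$. It is coherent by (F3). It is annihilated by the ideal sheaf of $X$, since $\rho(Y)\subset X$ and $Y$ is reduced. On $X\setminus\mathrm{Sing}\,X$, where $\rho$ is an isomorphism, it is an invertible $\mathcal O_X$-module. For $V\subset\Omega$ open, $\sigma(\rho^{-1}(V))=\rho^{-1}(c(V))$, so $\tau$ maps $\mathcal L(V)=L(\rho^{-1}(V))$ to $\mathcal L(c(V))$. Also $(g\circ\rho)^\sigma=\overline{g\circ\rho\circ\sigma}=\overline{g\circ c\circ\rho}=g^c\circ\rho$, so $\tau(gm)=g^c\tau(m)$. Compatibility with restrictions is clear. This proves Proposition 5. $\square$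

## A section that generates together with its conjugate

To compare $s$ with $\tau s$ we need a section $s$ such that both are generators on most of $X$.

**Lemma 6.** Let $(\Omega,X,\mathcal L,\tau)$ be as obtained in Proposition 5. There are $s\in H^0(\Omega,\mathcal L)$ and an analytic subset $\Sigma\subset X$, nowhere dense in $X$, such that at every point of $X\setminus\Sigma$ the sheaf $\mathcal L$ is a free $\mathcal O_X$-module of rank one and both $s$ and $\tau s$ are generators.

*Proof.* On each irreducible component $X_k$ of $X$ choose a point $z_k\in X_k\setminus\mathrm{Sing}\,X$. The components are locally finite, so $D=\{z_k\}$ is closed and discrete in $\Omega$. Let $\mathcal I_D$ be its ideal sheaf. By Theorem B, $H^1(\Omega,\mathcal I_D\mathcal L)=0$, so the map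
$$H^0(\Omega,\mathcal L)\to H^0(\Omega,\mathcal L/\mathcal I_D\mathcal L)=\prod_k\mathcal L_{z_k}/\mathfrak m_{z_k}\mathcal L_{z_k}$$
is surjective. Each factor is one-dimensional. Hence there is $s\in H^0(\Omega,\mathcal L)$ with nonzero image in every factor, and by Nakayama $s$ generates $\mathcal L$ at every $z_k$.

The map $\tau:\mathcal L_z\to\mathcal L_{c(z)}$ is bijective (its inverse is $-\tau$) and semilinear over $g\mapsto g^c$. So $\tau s$ generates $\mathcal L$ at every $c(z_k)$. As $c$ permutes the components of $X$, every component also contains some $c(z_k)$. Put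
$$\Sigma=\mathrm{Sing}\,X\ \cup\ \mathrm{supp}(\mathcal L/\mathcal O_\Omega s)\ \cup\ \mathrm{supp}(\mathcal L/\mathcal O_\Omega\,\tau s).$$
The supports are those of coherent sheaves, so they are analytic subsets of $X$. The second set misses every $z_k$, and the third misses every $c(z_k)$. So none of the three contains an irreducible component of $X$, and each is nowhere dense in $X$. Hence so is $\Sigma$. Off $\Sigma$ the claims hold by construction and by property 2 of Proposition 5. $\square$

## Comparing $s$ with $\tau s$: the three squares

We now prove Theorem 1. Let $f$ be as there. Then $f\not\equiv0$, as $\dim\mathcal Z(f)\le1$, and $\mathcal Z(f)\ne\varnothing$, since otherwise $f$ would be a unit and $f\mathcal O(\mathbb R^3)$ would not be prime. By Lemma 4 there is an admissible $\Omega$ such that $f$ extends to a real function on $\Omega$ which generates the ideal sheaf of the hypersurface $X=\{f=0\}$. This persists on smaller admissible neighborhoods. Since $c(X)=X$ and $X\cap\mathbb R^3=\mathcal Z(f)$ has dimension $\le1$, Proposition 5 applies. Take $\Omega,\mathcal L,\tau$ from it and $s,\Sigma$ from Lemma 6.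

**Step 10: choose the denominator $A$.** We want a real $A$, not divisible by $f$, that clears the poles of $\tau s/s$. Let
$$\mathcal D=\{a\in\mathcal O_\Omega:\ a\,\tau s\in\mathcal O_\Omega s\}.$$
It is the kernel of $\mathcal O_\Omega\to\mathcal L/\mathcal O_\Omega s$, $a\mapsto a\,\tau s$, hence a coherent ideal sheaf. Off $\Sigma$ we have $\mathcal D=\mathcal O_\Omega$: on $X\setminus\Sigma$ because $s$ generates, off $X$ because $\mathcal L=0$.

Fix $x_*\in\mathcal Z(f)$ and let $P_1,\dots,P_r$ be the minimal primes of $f\mathcal O_{\Omega,x_*}$, that is, the ideals of the local irreducible components of $X$ at $x_*$. Suppose $\mathcal D_{x_*}\subset P_j$. Then, near $x_*$, the local component $V(P_j)$ is contained in $V(\mathcal D)\subset\Sigma$. But arbitrarily close to $x_*$ there are points of $V(P_j)$ on no other local component, and near such a point $V(P_j)$ is all of $X$. So $\Sigma$ would contain a nonempty open subset of $X$, which is impossible. Hence $\mathcal D_{x_*}\not\subset P_j$ for all $j$.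

By Theorem A, $H^0(\Omega,\mathcal D)$ generates $\mathcal D_{x_*}$ over $\mathcal O_{\Omega,x_*}$. So for each $j$ the complex subspace $\{a\in H^0(\Omega,\mathcal D):a_{x_*}\in P_j\}$ is proper. A complex vector space is not a finite union of proper subspaces. Hence there is $a\in H^0(\Omega,\mathcal D)$ with $a_{x_*}\notin P_1\cup\dots\cup P_r$. Since $f=f^c$ and $x_*$ is real, $g\mapsto g^c$ is a ring automorphism of $\mathcal O_{\Omega,x_*}$ that permutes the $P_j$. So $a^c_{x_*}\notin P_1\cup\dots\cup P_r$ as well. Put
$$A=a\,a^c .$$
Then $A$ is real. It lies in $H^0(\Omega,\mathcal D)$ because $\mathcal D$ is an ideal sheaf. And $A_{x_*}\notin P_j$ for all $j$ because $P_j$ is prime. As $f\mathcal O_{\Omega,x_*}\subset P_1$, we get $A\notin f\,\mathcal O(\mathbb R^3)$.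

**Step 11: find the numerator $C$.** Since $A\in H^0(\Omega,\mathcal D)$, the product $A\,\tau s$ is a global section of $\mathcal O_\Omega s$. The kernel of $\mathcal O_\Omega\to\mathcal O_\Omega s$, $b\mapsto bs$, is coherent, so by Theorem B this map is onto on global sections. Hence there is $C\in\mathcal O(\Omega)$ with
$$A\,\tau s=-C\,s. \tag{9}$$

**Step 12: apply $\tau$ and use $\tau^2=-1$.** Applying $\tau$ to (9), with $A^c=A$, gives $-A\,s=-C^c\,\tau s$, that is,
$$A\,s=C^c\,\tau s. \tag{10}$$
Multiply (9) by $A$ and insert (10):
$$A^2\,\tau s=-C\,(A\,s)=-CC^c\,\tau s,\qquad\text{i.e.}\qquad(A^2+CC^c)\,\tau s=0 .$$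
At points of $X\setminus\Sigma$ the section $\tau s$ generates a free $\mathcal O_X$-module of rank one. So $A^2+CC^c$ vanishes on $X\setminus\Sigma$, and by density on $X$. Since $f$ generates the ideal sheaf of $X$ and local quotients by $f$ are unique, $A^2+CC^c=fh$ with $h\in\mathcal O(\Omega)$. The function $h$ is real because $f$ and $A^2+CC^c$ are. Put
$$C_1=\tfrac12(C+C^c),\qquad C_2=\tfrac1{2i}(C-C^c).$$
Both are real and $C=C_1+iC_2$, so by (1)
$$A^2+C_1^2+C_2^2=fh\in f\,\mathcal O(\mathbb R^3),\qquad A\notin f\,\mathcal O(\mathbb R^3),$$
and $f\,\mathcal O(\mathbb R^3)$ is not real.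

A special irreducible function generates a prime ideal by (i), and its zero set has dimension $1$ by (ii). So the conjecture holds. This proves Theorem 1. $\blacksquare$

## Level two, and the sign-change criterion

**Proof of Theorem 2(a).** The first sentence was proved with the two-squares attempt: by (iii), $f$ divides $u+iv$ or $u-iv$ over $\mathbb C$, and comparing real and imaginary parts gives $f\mid u$ and $f\mid v$. Let $K$ be the fraction field of $\mathcal O(\mathbb R^3)/(f)$. If $-1$ were a square in $K$, say $-1=(v/u)^2$ with $u\notin f\mathcal O(\mathbb R^3)$, then $u^2+v^2\in f\mathcal O(\mathbb R^3)$ and $u\in f\mathcal O(\mathbb R^3)$, a contradiction. For special irreducible $f$, Theorem 1 gives $-1=(C_1/A)^2+(C_2/A)^2$ in $K$. So the level of $K$ is exactly $2$. The number of squares in Theorem 1 is optimal because two squares never suffice. $\blacksquare$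

**Proof of Theorem 2(b).** We show that for $\dim\mathcal Z(f)\le1$ the ideal is not real and $f$ does not change sign, and that for $\dim\mathcal Z(f)=2$ the ideal is real and $f$ changes sign. Since $f\not\equiv0$, the dimension is at most $2$, so these cases are all.

*Case $\dim\mathcal Z(f)\le1$.* By Theorem 1 the ideal is not real. For the sign it suffices that $\mathbb R^3\setminus\mathcal Z(f)$ is connected. By (F5), $\mathcal Z(f)$ is a countable union of submanifolds $M_j$ of dimension $\le1$. Let $q,q'\notin\mathcal Z(f)$. The map $M_j\times\mathbb R\to\mathbb R^3$, $(z,t)\mapsto q+t(z-q)$, is smooth on a manifold of dimension $\le2$, so its image has measure zero. The same holds with $q'$. Choose $m\in\mathbb R^3$ outside all these images. If the segment from $q$ to $m$ met $\mathcal Z(f)$ in $z=q+r(m-q)$, then $r>0$ as $q\notin\mathcal Z(f)$, and $m=q+r^{-1}(z-q)$ would lie in one of the images. So the segments from $q$ to $m$ and from $m$ to $q'$ avoid $\mathcal Z(f)$. Hence the complement is connected, and $f$ has one sign on it.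

*Case $\dim\mathcal Z(f)=2$: setting.* By the definition of dimension there are $x\in\mathcal Z(f)$ and a real analytic $g$ near $x$ with $g(x)=0$, $dg(x)\ne0$, such that near $x$ the real surface $\{g=0\}$ is contained in $\mathcal Z(f)$. Let $G=\{g=0\}\subset\mathbb C^3$ be its complexification, a smooth irreducible hypersurface germ at $x$. A holomorphic germ at $x$ vanishing on the real surface vanishes on $G$: take real analytic coordinates $(t_1,t_2,t_3)$ with $t_3=g$, and note that a power series in $t_1,t_2$ that vanishes for real arguments is zero.

*The ideal is real.* Let $\sum_ig_i^2=fh$ with $g_i,h\in\mathcal O(\mathbb R^3)$. Extend all functions to an admissible $\Omega$ and let $X=\{f=0\}$. Then $f$ vanishes on $G$, so $G\subset X$ is a local component of $X$ at $x$. Being irreducible, it is contained in an irreducible component $X_1$ of $X$, and $X_1$ meets $\mathbb R^3$ in $x$. At real points, $\sum_ig_i^2=fh$ shows that the $g_i$ vanish on $\mathcal Z(f)$. Hence they vanish on $G$, which contains a nonempty open subset of $X_1$, and by the identity theorem on the irreducible set $X_1$. Being real, they vanish on $c(X_1)$ too. By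 Lemma 4, $f$ divides each $g_i$ at all points of $\mathbb R^3$. The quotients are unique and real and they glue, so $g_i\in f\mathcal O(\mathbb R^3)$.

*$f$ changes sign.* As $f$ vanishes on $G$, near $x$ we have $f=gf_1$ with $f_1$ real analytic. By Lemma 4, $f$ generates a radical ideal in $\mathcal O_{\mathbb C,x}$. If $g\mid f_1$, then $f_1^2=f\cdot(f_1/g)$ is divisible by $f$, so $f\mid f_1$, say $f_1=fk=gf_1k$; since $f_1\ne0$ this gives $1=gk$, which contradicts $g(x)=0$. So $g\nmid f_1$, and therefore $f_1$ does not vanish identically on the real surface $\{g=0\}$ near $x$. At a real point of this surface near $x$ with $f_1\ne0$, the function $g$ changes sign and $f_1$ does not. So $f$ changes sign. $\blacksquare$
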